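# Chebyshev polynomials on a continuum, and a weight built from harmonic measure

## 1. A weight on the level curve at height $\log(1+\frac1n)$

Let $E\subset\mathbb C$ be a compact connected set with more than one point whose complement $\Omega=\widehat{\mathbb C}\setminus E$ is connected. Then $\Omega$ is simply connected, and the Riemann mapping theorem gives a conformal map
$$\psi:\{1<|w|\le\infty\}\to\Omega,\qquad \psi(w)=C(E)\,w+O(1)\quad(w\to\infty),\qquad C(E)>0 .$$
The number $C(E)$ is the logarithmic capacity of $E$, recalled in Section 2. Fix an integer $n\ge1$ and put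
$$\rho=1+\tfrac1n,\qquad \zeta(\theta)=\psi(\rho e^{i\theta}),\qquad d(\theta)=\mathrm{dist}(\zeta(\theta),E),\qquad d\sigma=\tfrac{d\theta}{2\pi}.$$
The points $\zeta(\theta)$ run over an analytic Jordan curve around $E$. Let $L=\mathbb C\setminus\psi(\{|w|>\rho\})$ be the closed Jordan domain that it bounds, so that $E\subset\operatorname{int}L$, and let $\mu_L$ be the image of $\sigma$ under $\zeta$. It is the harmonic measure of $\partial L$ seen from $\infty$.

For $z\in\mathbb C$ define
$$K(z,\theta)=\Big(\frac{d(\theta)}{|z-\zeta(\theta)|+d(\theta)}\Big)^6,\qquad A(\theta)=n\int K(\zeta(\varphi),\theta)\,d\sigma(\varphi)=n\int K(y,\theta)\,d\mu_L(y).$$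
The kernel $K(z,\theta)$ is close to $1$ when $|z-\zeta(\theta)|$ is much smaller than $d(\theta)$, and it decays like a sixth power once $z$ is farther away. So, up to tails, $A(\theta)$ is $n$ times the harmonic measure of the part of $\partial L$ within distance $d(\theta)$ of $\zeta(\theta)$.

**Example (the disc).** Let $E$ be the closed unit disc. Then $\psi(w)=w$, $d=\frac1n$, and $K(\zeta(\varphi),\theta)=(1+n\rho|e^{i\varphi}-e^{i\theta}|)^{-6}$, so $A$ is constant. Since $|e^{is}-1|\ge 2|s|/\pi$ for $|s|\le\pi$, we get $A\le\frac n\pi\int_0^\infty(1+2ns/\pi)^{-6}ds=\frac1{10}$. For $|\varphi-\theta|\le\frac1n$ we have $|\zeta(\varphi)-\zeta(\theta)|\le\frac\rho n\le\frac2n$ and $K\ge3^{-6}$, so $A\ge3^{-6}/\pi$. Thus $A$ is comparable to $1$. On a general $E$ it is bounded below, but no upper bound will be available.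

**What the weight is for.** We shall prove, with absolute constants $C$,
$$n\int A(\theta)^{-1/2}K(z,\theta)\,d\sigma(\theta)\le C\quad(z\in E\cup\partial L),\qquad \int A^{1/2}\,d\sigma\le C .$$
Given a probability measure $\tau$ on $E$, put $x(\theta)=\int K(t,\theta)\,d\tau(t)$. Writing $\log(nx)=\log(nxA^{-1/2})+\log A^{1/2}$ and applying Jensen's inequality to each term then gives $\int\log(nx)\,d\sigma\le C$ for every $\tau$. By duality, this integral controls how small a monic polynomial of degree $n$ can be made on $E$.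

## 2. Monic polynomials of least norm and their ratio to capacity

Let $E\subset\mathbb C$ be compact and infinite, with supremum norm $\|\cdot\|_E$.

**Chebyshev polynomial.** $T_n$ is the unique monic polynomial of degree $n$ that minimizes $\|\cdot\|_E$ among all monic polynomials of degree $n$.

**Capacity.** For a compact set, $\log C(E)=\sup_\mu\iint\log|x-y|\,d\mu(x)\,d\mu(y)$ over probability measures $\mu$ on $E$. If $C(E)>0$, the maximizing $\mu_E$ is the equilibrium measure, and Frostman's theorem says $\int\log|x-y|\,d\mu_E(y)\ge\log C(E)$ for all $x\in\mathbb C$. If $E$ is regular, with Green's function $g_E$ (zero on $E$, harmonic off $E$ except at $\infty$), then $g_E(z)=\log|z|-\log C(E)+o(1)$ at $\infty$. For the set of Section 1, $g_E=\log|\psi^{-1}|$, so the leading coefficient of $\psi$ is indeed $C(E)$. We also use the following textbook facts: capacity is monotone; it is the radius for a disc; it is at least a quarter of the diameter for a continuum; it does not change when we add finitely many points or pass to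 the polynomial hull.

The classical facts (Faber–Fekete–Szegő) are $\|T_n\|_E\ge C(E)^n$ for all $n$ and $\|T_n\|_E^{1/n}\to C(E)$. The finer question is whether the ratio $\|T_n\|_E/C(E)^n$ stays bounded. By Widom (1969) and Andrievskii (2017) it does if $E$ is a finite disjoint union of quasiconformal arcs and/or regions bounded by quasiconformal curves. A quasiconformal curve is the image of a circle under a quasiconformal homeomorphism of the plane. Equivalently (Ahlfors), for any two of its points $a,b$, the arc of smaller diameter between them has diameter at most a constant times $|a-b|$. The Koch snowflake is quasiconformal. The boundary of the cusp $\{x+iy:0\le x\le1,\ |y|\le x^2\}$ is not: the points $x\pm ix^2$ are at distance $2x^2$, while the two arcs between them have diameters at least $x$ and $1-x$.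

The slides "Chebyshev Polynomials on Multi-component Sets" contain the conjecture that $\|T_n\|_E/C(E)^n$ is unbounded for some rough arc or region. Here $E$ is a Jordan arc or the closure of a Jordan domain, and "rough" means that the arc or boundary curve is not quasiconformal. The answer is negative.

**Theorem A.** There is an absolute constant $M$ such that for every continuum $E\subset\mathbb C$ with more than one point, $\|T_n\|_E\le M\,C(E)^n$ for all $n\ge1$.

**Corollary.** There is no Jordan arc and no closure of a Jordan domain $E$ with $\sup_n\|T_n\|_E/C(E)^n=\infty$. The conjecture is false.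

**Theorem B.** If $E$ is an infinite compact set with finitely many components, then $\sup_n\|T_n\|_E/C(E)^n<\infty$.

The Corollary follows at once from Theorem A, since Jordan arcs and closures of Jordan domains are continua with more than one point. Theorem B is not needed for it.

**Three ratios by hand.** For the closed unit disc, $C(E)=1$ and $\|T_n\|_E\ge1$, so $T_n=z^n$ and the ratio is $1$.

For $E=[-2,2]$ we have $\psi(w)=w+\frac1w$ and $C(E)=1$. The monic polynomial $P$ with $P(2\cos\theta)=2\cos n\theta$ takes the values $\pm2$ alternately at $n+1$ points. A monic polynomial $Q$ of degree $n$ with smaller norm may be taken real (take the real parts of its coefficients), and then $P-Q$, of degree $\le n-1$, would have $n$ zeros. So $T_n=P$ and the ratio is $2$.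

For the star $E_m=\{z:z^m\in[0,4]\}$, the Green function is $\frac1m g_{[0,4]}(z^m)$, so $C(E_m)=C([0,4])^{1/m}=1$. Let $n<m$ and $\omega=e^{2\pi i/m}$. Since $\omega E_m=E_m$, the polynomial $\omega^{-n}T_n(\omega z)$ is monic with the same norm, so by uniqueness it equals $T_n$. Hence a coefficient of $z^k$ can be nonzero only if $m$ divides $n-k$, which leaves $T_n=z^n$ and $\|T_n\|_{E_m}=4^{n/m}$. Taking $n=m-1\to\infty$ shows $M\ge4$.

The same lower bound holds for closed Jordan domains. The set $\{g_{E_m}\le\epsilon\}$ is bounded by the analytic curve $\psi(|w|=e^\epsilon)$, has capacity $e^\epsilon$, and contains $E_m$. Its Chebyshev norms are therefore at least those of $E_m$, and its ratio at degree $n$ is at least $4^{n/m}e^{-n\epsilon}$. Let $\epsilon\to0$.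

**Filling holes.** In Theorem A we may replace $E$ by its polynomial hull, the union of $E$ and the bounded components of $\mathbb C\setminus E$. By the maximum principle this changes no norm of a polynomial, and it does not change $C(E)$. The hull is again a continuum, since the closure of each bounded component is connected and meets $E$. So up to the end of Section 8 we are in the setting of Section 1. Throughout, $C,c>0$ are absolute constants that may change from line to line; the capacity is always written with its argument, $C(E)$.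

## 3. Koebe estimates at distance $\frac1n$, and Faber polynomials

The next lemma says that the geometry of $\psi$ at distance $\frac1n$ from the unit circle is controlled by the single function $d(\theta)$.

**Lemma 1.** Let $t\in E$ and $1<|w|<\infty$.

(a) $|\psi'(w)|(|w|-1)\le4|\psi(w)-t|$. In particular $|\psi'(\rho e^{i\theta})|\le4n\,d(\theta)$.

(b) $|\psi'(w)|(|w|^2-1)\ge\mathrm{dist}(\psi(w),E)$.

(c) For $|s|\le\pi$,
$$e^{-24}(1+n|s|)^{-8}\le\frac{|\zeta(\theta+s)-t|}{|\zeta(\theta)-t|}\le e^{24}(1+n|s|)^8,\qquad|\zeta(\theta+s)-\zeta(\theta)|\le2e^{24}(1+n|s|)^8d(\theta).$$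

(d) For $1+\frac1n\le x\le1+\frac2n$: $|\psi(xe^{i\theta})-\zeta(\theta)|\le17d(\theta)$ and $|\psi'(xe^{i\theta})|\ge n\,d(\theta)/128$.

(e) $d(\theta)\ge C(E)/(2n^2)$ and $\mathrm{diam}\,L\le9\,C(E)$.

**Proof.** (a) The disc $B(w,|w|-1)$ lies in $\{|u|>1\}$. By Koebe's $\frac14$-theorem its image under $\psi$ contains $B(\psi(w),\frac14|\psi'(w)|(|w|-1))$, and the image misses $t$. For the second claim take $|w|=\rho$ and $t$ nearest to $\zeta(\theta)$.

(b) Let $r=\mathrm{dist}(\psi(w),E)$. The function $h=1/\psi^{-1}$ maps $B(\psi(w),r)$ into the unit disc. At the center $|h|=1/|w|$ and $|h'|=1/(|\psi'(w)||w|^2)$. Schwarz–Pick gives $r|h'|\le1-|h|^2$, that is, $r\le|\psi'(w)|(|w|^2-1)$.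

(c) The function $F=\psi-t$ has no zeros in $1<|w|<\infty$, and by (a) $|F'/F|\le4/(|w|-1)$. Integrate $F'/F$ from $\rho e^{i\theta}$ radially out to radius $\rho+|s|$, along the arc of that radius and angle $|s|$, and radially back to $\rho e^{i(\theta+s)}$. Each radial piece contributes at most $\int_{1/n}^{1/n+|s|}\frac{4\,du}u=4\log(1+n|s|)$. The arc contributes at most $4(\rho+|s|)|s|/(\frac1n+|s|)\le4(2+\pi)<24$. So $\big|\log|F(\rho e^{i(\theta+s)})/F(\rho e^{i\theta})|\big|\le24+8\log(1+n|s|)$, which is the first claim. For the second take $t$ nearest to $\zeta(\theta)$ and bound the distance by $|\zeta(\theta+s)-t|+|\zeta(\theta)-t|$.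

(d) Integrating $|F'/F|\le4/(|w|-1)$ radially from $1+\frac1n$ to $x$ costs at most $4\log2$, so $|\psi(xe^{i\theta})-t|/|\zeta(\theta)-t|\in[\frac1{16},16]$ for all $t\in E$. With $t$ nearest to $\zeta(\theta)$, $|\psi(xe^{i\theta})-\zeta(\theta)|\le16d(\theta)+d(\theta)$. Also $\mathrm{dist}(\psi(xe^{i\theta}),E)\ge d(\theta)/16$ and $x^2-1\le\frac2n\cdot4$, so (b) gives $|\psi'(xe^{i\theta})|\ge\frac{d(\theta)}{16}\cdot\frac n8$.

(e) The function $u\mapsto C(E)/(\psi(1/u)-t)$ is univalent in the unit disc and equals $u+O(u^2)$ at $0$. By the growth theorem its modulus lies between $|u|/(1+|u|)^2$ and $|u|/(1-|u|)^2$. With $u=1/w$ this reads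
$$C(E)\frac{(|w|-1)^2}{|w|}\le|\psi(w)-t|\le C(E)\frac{(|w|+1)^2}{|w|}.$$
Take $|w|=\rho\in(1,2]$. The left side is at least $C(E)/(2n^2)$ and the right side is at most $\frac92C(E)$. So two points of $\partial L$ are at distance at most $9C(E)$. $\square$

**A first bound from Faber polynomials.** A sensible first try is to write down one good monic polynomial. For $z\in E$ let
$$F_n(z)=\frac1{2\pi i}\int_{|w|=\rho}\frac{w^n\psi'(w)}{\psi(w)-z}\,dw .$$
Expanding $\frac{\psi'}{\psi-z}=\sum_{j\ge0}z^j\psi'\psi^{-j-1}$ for large $|w|$, where $\psi'\psi^{-j-1}=C(E)^{-j}w^{-j-1}(1+O(1/w))$, we see that $F_n$, the coefficient of $w^{-n-1}$, is a polynomial of degree $n$ with leading coefficient $C(E)^{-n}$. So $C(E)^nF_n$ is monic. Lemma 1(a) bounds $|\psi'/(\psi-z)|$ by $4n$ on $|w|=\rho$, and $\rho^{n+1}\le4$. Hence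
$$\|T_n\|_E\le C(E)^n\|F_n\|_E\le16\,n\,C(E)^n .$$

The factor $n$ can be reduced by integrating $|\psi'/(\psi-z)|$ more carefully, but taking absolute values cannot give a bounded factor, even for the disc. There $F_n=z^n$, yet at $z=1$, since $|\rho e^{i\theta}-1|\le\frac1n+|\theta|$,
$$\int\frac{d\sigma(\theta)}{|\rho e^{i\theta}-1|}\ge\frac1\pi\int_{1/n}^1\frac{d\theta}{2\theta}=\frac{\log n}{2\pi}.$$
The cause is the slow decay of $1/|\zeta-t|$ in the distance. One must subtract from $1/(\zeta-t)$ something that does not matter, and then take absolute values. Duality makes this possible: polynomials in $t$ of degree at most $n-1$ will not matter.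

## 4. Duality and a polynomial kernel

Let $\mathcal P_k$ be the space of polynomials of degree at most $k$. The next lemma finds a polynomial that imitates $1/(\zeta(\theta)-t)$ on $E$ with an error decaying like a sixth power. The parameter $\epsilon$ equals $1$ for Theorem A and is small for Theorem B.

**Lemma 2.** Let $0<\epsilon\le1$. For each $\theta$ there is a polynomial $k_\theta$, either $0$ or of degree at most $\epsilon n-1$, with
$$\Big|\frac1{\zeta(\theta)-t}-k_\theta(t)\Big|\le C_\epsilon\frac{d(\theta)^5}{|\zeta(\theta)-t|^6}\qquad(t\in E).$$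

**Proof.**

**Step 1: an averaging kernel.** We want a trigonometric polynomial of degree at most $\epsilon n$ concentrated at scale $\frac1n$. Let $r=41$, $N=\lfloor\epsilon n/r\rfloor+1$ and
$$J(s)=\gamma\Big(\frac{\sin(Ns/2)}{\sin(s/2)}\Big)^{2r},\qquad\frac1{2\pi}\int_{-\pi}^\pi J=1 .$$
The square of the quotient is a trigonometric polynomial of degree $N-1$ (Fejér), so $J\ge0$ has degree $r(N-1)\le\epsilon n$. For $|s|\le\pi$ the quotient is at most $\min(N,\pi/|s|)$ in modulus, and for $|s|\le1/N$ it is at least $\frac{N|s|/\pi}{|s|/2}=2N/\pi$. The second bound gives $1\ge\gamma\,\frac1{2\pi}\,\frac2N\,(2N/\pi)^{82}$, so $\gamma\le CN^{-81}$. The first bound, with $\min(1,\pi/u)\le(1+\pi)/(1+u)$ for $u>0$, gives $J(s)\le CN(1+N|s|)^{-82}$. Since $\epsilon n/41<N\le2n$,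
$$J(s)\le C_\epsilon\,n\,(1+n|s|)^{-82}\qquad(|s|\le\pi).$$

**Step 2: an algebraic identity that creates decay.** Write $\zeta=\zeta(\theta)$ and $y_s=\zeta(\theta+s)$. Since $\frac{y-\zeta}{y-t}=1-\frac{\zeta-t}{y-t}$, the binomial formula gives
$$\frac1{\zeta-t}-R_y(t)=\frac1{\zeta-t}\Big(\frac{y-\zeta}{y-t}\Big)^5,\qquad R_y(t)=\sum_{l=1}^5(-1)^{l-1}\binom5l\frac{(\zeta-t)^{l-1}}{(y-t)^l}.$$

**Step 3: averaging $R_y$ gives a polynomial.** For $t\in E$, $(\psi(w)-t)^{-l}$ is analytic in $1<|w|\le\infty$ with a zero of order $l$ at $\infty$, so $(\psi(w)-t)^{-l}=\sum_{k\ge l}c_{k,l}(t)w^{-k}$, uniformly on $|w|=\rho$. For large $|w|$,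
$$(\psi-t)^{-l}=\sum_{j\ge0}\binom{l-1+j}jt^j\psi^{-l-j},\qquad\psi^{-l-j}=O(w^{-l-j}),$$
so only $j\le k-l$ contribute to $w^{-k}$, and $c_{k,l}$ is a polynomial of degree at most $k-l$. Integrating termwise, $\frac1{2\pi}\int J(s)(y_s-t)^{-l}ds$ is a linear combination of the $c_{k,l}(t)$ with $l\le k\le\deg J$, because $J$ is orthogonal to $e^{-iks}$ for $k>\deg J$. So it has degree at most $\deg J-l$. Multiplied by $(\zeta-t)^{l-1}$ it has degree at most $\deg J-1$. Therefore
$$k_\theta(t)=\frac1{2\pi}\int_{-\pi}^\pi J(s)R_{y_s}(t)\,ds$$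
is $0$ or has degree at most $\deg J-1\le\epsilon n-1$.

**Step 4: the error.** By Lemma 1(c), $\frac{|y_s-\zeta|}{|y_s-t|}\le C(1+n|s|)^{16}\frac{d(\theta)}{|\zeta-t|}$. As $J$ has mean $1$, Step 2 and Step 1 bound the error by
$$\frac{C\,d(\theta)^5}{|\zeta-t|^6}\int_{-\pi}^\pi J(s)(1+n|s|)^{80}ds\le C_\epsilon\frac{d(\theta)^5}{|\zeta-t|^6}\int_{-\infty}^\infty\frac{n\,ds}{(1+n|s|)^2}\le C_\epsilon\frac{d(\theta)^5}{|\zeta-t|^6}.\qquad\square$$

**Dual form of $\|T_n\|_E$.** The number $\|T_n\|_E$ is the distance from $z^n$ to $\mathcal P_{n-1}$ in the space of continuous functions on $E$. By Hahn–Banach and Riesz,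
$$\|T_n\|_E=\max_\nu|a_n|,\qquad a_n=\int t^n\,d\nu(t),\tag{1}$$
over complex measures $\nu$ on $E$ with total variation $1$ that annihilate $\mathcal P_{n-1}$. Fix such a $\nu$ with $a_n\ne0$ and let $\tau=|\nu|$, a probability measure on $E$.

**Reduction to a logarithmic integral.** The purpose of this step is to turn the bound for $a_n$ into one for $K$. Let $f(z)=\int\frac{d\nu(t)}{z-t}$, analytic off $E$. As $\nu$ annihilates $\mathcal P_{n-1}$, $f(z)=a_nz^{-n-1}+O(z^{-n-2})$ at $\infty$. So
$$G(w)=w^{n+1}\psi'(w)f(\psi(w))$$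
is analytic in $1<|w|\le\infty$, with $G(\infty)=C(E)\,a_n\,C(E)^{-n-1}=a_nC(E)^{-n}$. Since $\log|G|$ is subharmonic,
$$\log\frac{|a_n|}{C(E)^n}\le\int\log|G(\rho e^{i\theta})|\,d\sigma(\theta).\tag{2}$$
Take $k_\theta\in\mathcal P_{n-1}$ from Lemma 2 with $\epsilon=1$. Then $\int k_\theta\,d\nu=0$, so $f(\zeta(\theta))=\int\big(\frac1{\zeta(\theta)-t}-k_\theta(t)\big)d\nu(t)$. With $|\psi'(\rho e^{i\theta})|\le4n\,d(\theta)$ and $\rho^{n+1}\le4$,
$$|G(\rho e^{i\theta})|\le Cn\int\Big(\frac{d(\theta)}{|\zeta(\theta)-t|}\Big)^6d\tau(t)\le C\,n\,x(\theta),\qquad x(\theta)=\int K(t,\theta)\,d\tau(t).$$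
The last step uses $|\zeta(\theta)-t|\ge d(\theta)$, hence $|\zeta(\theta)-t|\ge\frac12(|\zeta(\theta)-t|+d(\theta))$. Together with (2),
$$\log\frac{|a_n|}{C(E)^n}\le C+\int\log(nx)\,d\sigma.\tag{3}$$
So Theorem A follows once $\int\log(nx)\,d\sigma\le C$ for every probability measure $\tau$ on $E$.

## 5. Unweighted Jensen and the count of dyadic scales

The first thing to try is Jensen's inequality followed by Fubini:
$$\int\log(nx)\,d\sigma\le\log\int\Big[n\int K(t,\theta)\,d\sigma(\theta)\Big]d\tau(t).$$
This would finish the proof if the bracket were bounded uniformly in $t\in E$. To estimate it we need to know how many $\theta$ can have $\zeta(\theta)$ close to a given point while $d(\theta)$ is large. An area count answers this.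

**Lemma 3.** For $z\in\mathbb C$ and $r,s>0$,
$$\sigma\{\theta:|\zeta(\theta)-z|+d(\theta)\le r,\ d(\theta)\ge s\}\le\frac{Cr^2}{ns^2}.$$

**Proof.** Let $\Theta$ be this set. By Lemma 1(d), for $\theta\in\Theta$ and $1+\frac1n\le x\le1+\frac2n$ we have $|\psi(xe^{i\theta})-z|\le|\zeta(\theta)-z|+17d(\theta)\le17r$. So these points lie in $\overline B(z,17r)$. Since $\psi$ is univalent, they fill a set of area $\int_\Theta\int|\psi'(xe^{i\theta})|^2x\,dx\,d\theta\ge|\Theta|\cdot\frac1n\cdot\big(\frac{ns}{128}\big)^2$, again by Lemma 1(d). Compare with $\pi(17r)^2$. $\square$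

**What this gives.** Fix $z\in E$, let $\delta=\mathrm{dist}(z,\partial L)$ and $R(\theta)=|z-\zeta(\theta)|+d(\theta)$, so that $K(z,\theta)=(d/R)^6$ and $\delta\le R\le2\,\mathrm{diam}\,L$. For integers $a$ and $k\ge0$ let
$$\Theta_{a,k}=\{\theta:2^a<R\le2^{a+1},\ 2^{-k-1}R<d\le2^{-k}R\}.\tag{4}$$
These sets cover all $\theta$, as $0<d\le R$. On $\Theta_{a,k}$ we have $R\le 2^{a+1}$ and $d\ge2^{a-k-1}$, so Lemma 3 gives $\sigma(\Theta_{a,k})\le C4^k/n$, while $K\le2^{-6k}$. So one scale $a$ contributes at most
$$n\sum_{k\ge0}2^{-6k}\,\frac{C4^k}n\le C$$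
to $n\int K(z,\theta)\,d\sigma(\theta)$. (With the kernel $d/R$ to the first power, the sum $\sum_k4^k2^{-k}$ would diverge; this is why Lemma 2 was needed.) But nothing decays in $a$. Only scales with $2^{a+1}\ge\delta$ and $2^a<2\,\mathrm{diam}\,L$ occur, and $\delta\ge\min d\ge C(E)/(2n^2)$ while $\mathrm{diam}\,L\le9C(E)$ by Lemma 1(e). So there are at most $\log_2(36n^2)+2$ scales, and the method gives
$$\|T_n\|_E\le C(1+\log n)\,C(E)^n .$$
The argument stops at the sum over $a$: Lemma 3 allows that at every one of about $\log n$ scales around $z$ a set of $\theta$ of measure about $\frac1n$ has $d(\theta)$ comparable to $R(\theta)$.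

The way past this point is to look at what else lies near such a $\zeta(\theta)$. If $d(\theta)$ is comparable to $R(\theta)$ and $R(\theta)$ is much larger than $\delta$, then the ball of radius $R(\theta)$ around $z$ lies within a distance comparable to $d(\theta)$ of $\zeta(\theta)$. If that ball carries harmonic measure much larger than $\frac1n$, then $A(\theta)$ is large, and dividing by $A^{1/2}$ makes the sum over $a$ converge. So we need two things: growth of harmonic measure with the radius, and control of the price $\int\log A^{1/2}\,d\sigma$.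

## 6. Growth of harmonic measure around a boundary point

Let $g_L=\log|\psi^{-1}|-\log\rho$ off $L$ and $g_L=0$ on $L$. The purpose of the next formula is to link $g_L$ with $\mu_L$:
$$g_L(z)=\int\log|z-y|\,d\mu_L(y)-\log(\rho\,C(E))\qquad(z\in\mathbb C).\tag{5}$$

**Proof of (5).** If $z\in\operatorname{int}L$, then $\log|(\psi(w)-z)/w|$ is harmonic near $\rho\le|w|\le\infty$ with value $\log C(E)$ at $\infty$. Its mean over $|w|=\rho$ gives $\int\log|z-y|\,d\mu_L-\log\rho=\log C(E)$. If $z=\psi(w_0)$ with $\rho\le|w_0|<\infty$, use instead $\log|(\psi(w)-\psi(w_0))/(w-w_0)|$, with value $\log|\psi'(w_0)|$ at $w_0$. It is harmonic near $\rho\le|w|\le\infty$, again with value $\log C(E)$ at $\infty$. As $\int\log|\rho e^{i\theta}-w_0|\,d\sigma=\log|w_0|$, its mean gives $\int\log|z-y|\,d\mu_L-\log|w_0|=\log C(E)$, which is (5). $\square$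

In particular $g_L\ge0$ is continuous and subharmonic on $\mathbb C$.

**Lemma 4.** There are absolute constants $\Lambda>4$ and $\beta,c>0$ such that: if $q=\zeta(\varphi_0)$, $\delta\ge d(\varphi_0)$, $s_0=34\delta$ and $\Lambda s_0\le R\le2\,\mathrm{diam}\,L$, then
$$n\,\mu_L(\overline B(q,R))\ge c\,(R/\delta)^\beta .$$

For the unit disc, with $\delta=\frac1n$, the left side is comparable to $nR=R/\delta$ for $\frac1n\le R\le1$. In general we get only some power, and some power is enough.

**Proof.**

**Step 1: circular means.** Here we express means of $g_L$ through $\mu_L$. Let $m(s)=\frac1{2\pi}\int_0^{2\pi}g_L(q+se^{i\varphi})\,d\varphi$ and $m^*(s)=\max_{\overline B(q,s)}g_L$. The mean of $\log|q+se^{i\varphi}-y|$ over $\varphi$ is $\log\max(s,|q-y|)$. By (5) and $g_L(q)=0$,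
$$m(s)=m(s)-g_L(q)=\int\log^+\frac s{|y-q|}\,d\mu_L(y)=\int_0^s\mu_L(\overline B(q,u))\,\frac{du}u.\tag{6}$$
Moreover
$$m(s)\le m^*(s)\le3\,m(2s).\tag{7}$$
Indeed the subharmonic function $g_L$ is at most the Poisson integral of its values on $\partial B(q,2s)$, these values are nonnegative, and on $\overline B(q,s)$ the Poisson kernel is at most $\frac{2s+s}{2s-s}=3$.

**Step 2: doubling.** We claim that with $B=8^6+1$ and $\Lambda=2B$,
$$L\not\subset B(q,s)\ \Longrightarrow\ m(s)\le\tfrac12m(\Lambda s).\tag{8}$$
The idea is that a large connected piece of $L$ near $q$ forces $g_L$ to be small there. Let $\kappa$ be the component of $L\cap\overline B(q,s)$ containing $q$.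

*The set $\kappa$ meets $\partial B(q,s)$.* Suppose not. In a compact set, a component is the intersection of the relatively clopen sets containing it. By compactness finitely many of them already miss the compact set $L\cap\partial B(q,s)$, so there is a relatively clopen $Q\subset L\cap\overline B(q,s)$ with $q\in Q$ and $Q\cap\partial B(q,s)=\emptyset$. Then $Q$ is closed, and it is relatively open in $L$ because $Q\subset B(q,s)$. As $L$ is connected, $Q=L$, which contradicts $L\not\subset B(q,s)$.

*A comparison function.* Hence $\mathrm{diam}\,\kappa\ge s$, so $\frac s4\le C(\kappa)\le s$. Let $\mu_\kappa$ be the equilibrium measure of $\kappa$ and $g_\kappa(x)=\int\log|x-y|\,d\mu_\kappa(y)-\log C(\kappa)$. By Frostman's theorem $g_\kappa\ge0$, and $g_\kappa$ is harmonic off $\kappa$. On $\overline B(q,s)$ distances to points of $\kappa$ are at most $2s$, so $g_\kappa\le\log\frac{2s}{s/4}=\log8$. On $\partial B(q,Bs)$ they are at least $(B-1)s$, so $g_\kappa\ge\log(B-1)=6\log8$.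

*Maximum principle.* Let $W$ be the unbounded component of $\mathbb C\setminus\kappa$. The set $\mathbb C\setminus L$ is connected, unbounded and disjoint from $\kappa$, so it lies in $W$. Hence the bounded components of $\mathbb C\setminus\kappa$ lie in $L$, and $g_L=0$ on them and on $\kappa$. On the bounded open set $W\cap B(q,Bs)$ the function $g_L-\frac{m^*(Bs)}{\log(B-1)}g_\kappa$ is subharmonic. At boundary points in $\kappa$ its upper limit is at most $0$, since $g_L\to0$ and $g_\kappa\ge0$. At boundary points on $\partial B(q,Bs)$ outside $\kappa$ it is at most $0$, since $g_L\le m^*(Bs)$ and $g_\kappa\ge\log(B-1)$. These are all the boundary points, so $g_L\le\frac{m^*(Bs)}{\log(B-1)}g_\kappa$ on $W\cap B(q,Bs)$. On $\overline B(q,s)$ this and (7) give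
$$m(s)\le m^*(s)\le\frac{\log8}{6\log8}\,m^*(Bs)\le\frac16\cdot3\,m(2Bs)=\tfrac12m(\Lambda s).$$

**Step 3: from means back to measure.** If $L\not\subset B(q,s)$, then (8) and (6) give
$$\tfrac12m(\Lambda s)\le m(\Lambda s)-m(s)=\int_s^{\Lambda s}\mu_L(\overline B(q,u))\frac{du}u\le\mu_L(\overline B(q,\Lambda s))\log\Lambda.\tag{9}$$

**Step 4: the starting value.** We need $m(s_0)$ to be at least of order $\frac1n$. Let $z_1=\psi((1+\frac2n)e^{i\varphi_0})$. By Lemma 1(d), $|z_1-q|\le17d(\varphi_0)\le17\delta$. Also $g_L(z_1)=\log\frac{1+2/n}{1+1/n}=\log\frac{n+2}{n+1}\ge\frac1{n+2}\ge\frac1{3n}$. By (7), $m(s_0)=m(34\delta)\ge\frac13m^*(17\delta)\ge\frac1{9n}$.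

**Step 5: iteration.** Let $k\ge1$ with $\Lambda^ks_0\le R<\Lambda^{k+1}s_0$. If $L\subset B(q,u)$, then $R\le2\,\mathrm{diam}\,L\le4u$. For $0\le k'\le k-1$ we have $4\Lambda^{k'}s_0\le4R/\Lambda<R$, so $L\not\subset B(q,\Lambda^{k'}s_0)$ and (8) applies at $s=\Lambda^{k'}s_0$. Hence $m(\Lambda^ks_0)\ge2^km(s_0)\ge\frac{2^k}{9n}$, and by (9) at $s=\Lambda^{k-1}s_0$,
$$\mu_L(\overline B(q,R))\ge\mu_L(\overline B(q,\Lambda^ks_0))\ge\frac{2^k}{18\,n\log\Lambda}.$$
Define $\beta$ by $\Lambda^\beta=2$. Then $2^{k+1}=(\Lambda^{k+1})^\beta\ge(R/s_0)^\beta=(R/34\delta)^\beta$, which proves the lemma. $\square$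

## 7. The weight makes the sum over scales converge

**Proposition 5.** $A\ge c$. For all $z\in E\cup\partial L$, $\;n\int A(\theta)^{-1/2}K(z,\theta)\,d\sigma(\theta)\le C$. Moreover $\int A^{1/2}\,d\sigma\le C$.

**Proof.**

**Step 1: lower bound for $A$.** By Lemma 1(c), $|\zeta(\varphi)-\zeta(\theta)|\le C\,d(\theta)$ for $|\varphi-\theta|\le\frac1n$, so $K(\zeta(\varphi),\theta)\ge c$ on a set of $\varphi$ of $\sigma$-measure $\frac1{\pi n}$. Hence $A\ge n\cdot c\cdot\frac1{\pi n}$.

**Step 2: a center $q\in\partial L$ and a smallest scale $\delta$.** Let $z\in E\cup\partial L$ and $R(\theta)=|z-\zeta(\theta)|+d(\theta)$.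

* If $z\in E$, let $q$ be a point of $\partial L$ nearest to $z$ and $\delta=|q-z|$. Then $\mathrm{dist}(q,E)\le\delta$ and $R(\theta)\ge|z-\zeta(\theta)|\ge\delta$.
* If $z\in\partial L$, let $q=z$ and $\delta=\mathrm{dist}(z,E)$. Then $\delta\le|z-\zeta(\theta)|+d(\theta)=R(\theta)$.

In both cases $\delta>0$, $|q-z|\le\delta$ and $\mathrm{dist}(q,E)\le\delta\le R(\theta)\le2\,\mathrm{diam}\,L$, the last because $z\in L$ and $E\subset L$.

**Step 3: $A$ is large at the bad places.** For $y\in\overline B(q,R(\theta))$ we have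
$$|y-\zeta(\theta)|+d(\theta)\le|y-q|+|q-z|+|z-\zeta(\theta)|+d(\theta)\le3R(\theta).$$
So $K(y,\theta)\ge3^{-6}(d/R)^6$ there, and $A(\theta)\ge3^{-6}(d/R)^6\,n\mu_L(\overline B(q,R))$. With $s_0=34\delta$, Lemma 4 gives
$$A(\theta)\ge c\,(d/R)^6(R/\delta)^\beta\qquad\text{whenever }R(\theta)\ge\Lambda s_0.\tag{10}$$

**Step 4: the sum.** Use the sets $\Theta_{a,k}$ of (4), now for the present $z$. As before $\sigma(\Theta_{a,k})\le C4^k/n$, $K\le2^{-6k}$ on $\Theta_{a,k}$, and $\Theta_{a,k}=\emptyset$ unless $2^{a+1}\ge\delta$.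

On the part where $R<\Lambda s_0$ we have $\delta\le R<34\Lambda\delta$, so only a bounded number of $a$ occur. With $A^{-1/2}\le C$ this part contributes at most $C\sum_k4^k2^{-6k}\le C$.

On the part where $R\ge\Lambda s_0$, (10) gives $A^{-1/2}\le C(R/d)^3(R/\delta)^{-\beta/2}\le C2^{3k}(2^a/\delta)^{-\beta/2}$ on $\Theta_{a,k}$. This part contributes at most
$$C\sum_{k\ge0}\ \sum_{a:\,2^{a+1}\ge\delta}4^k\,2^{-6k}\,2^{3k}\,(2^a/\delta)^{-\beta/2}=C\sum_{k\ge0}2^{-k}\sum_{a:\,2^{a+1}\ge\delta}(2^a/\delta)^{-\beta/2}\le C,$$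
two convergent geometric series.

**Step 5: the price of the weight.** Write $A^{1/2}=A^{-1/2}\cdot A$, insert the definition of $A$ and use Fubini:
$$\int A^{1/2}d\sigma=\int A(\theta)^{-1/2}\,n\!\int K(\zeta(\varphi),\theta)\,d\sigma(\varphi)\,d\sigma(\theta)=\int\Big[n\int A(\theta)^{-1/2}K(\zeta(\varphi),\theta)\,d\sigma(\theta)\Big]d\sigma(\varphi)\le C,$$
by Step 4 with $z=\zeta(\varphi)\in\partial L$. This is why Step 4 had to cover $\partial L$ as well as $E$. $\square$

**Remark (the exponent $\frac12$).** Any exponent $\alpha\in(0,\frac23)$ would do. With $A^{-\alpha}$ the sum over $k$ in Step 4 is $\sum_k2^{(2-6+6\alpha)k}$, which converges for $\alpha<\frac23$, and the sum over $a$ is still geometric. Step 5 becomes $\int A^{1-\alpha}d\sigma\le C$, and then $\int\log A^\alpha\,d\sigma\le\frac\alpha{1-\alpha}\log\int A^{1-\alpha}d\sigma\le C$.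

## 8. Proof of Theorem A

Let $\nu$ be admissible in (1) with $a_n\ne0$, and let $\tau=|\nu|$ and $x$ be as in Section 4. The functions $x$ and $A$ are continuous and positive. Jensen's inequality, used twice, then Fubini and Proposition 5 give
$$\int\log(nx)\,d\sigma\le\log\int nxA^{-1/2}\,d\sigma+\log\int A^{1/2}\,d\sigma$$
$$=\log\int\Big[n\int A(\theta)^{-1/2}K(t,\theta)\,d\sigma(\theta)\Big]d\tau(t)+\log\int A^{1/2}\,d\sigma\le C .$$
By (3), $|a_n|\le M\,C(E)^n$ with $M$ absolute. By (1), $\|T_n\|_E\le M\,C(E)^n$. This proves Theorem A and with it the Corollary. $\blacksquare$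

## 9. Finitely many components

We prove Theorem B. Two things change: the sub-mean value step (2) must be taken in a multiply connected domain, and the polynomial kernel must work on all components at once.

**Step 1: reduction to nondegenerate components without holes.** An infinite compact set with finitely many components has a non-point component. The point components $z_1,\dots,z_k$ are isolated points. Write $E=E'\cup\{z_1,\dots,z_k\}$; then $C(E)=C(E')$. For $n>k$ the polynomial $\prod(z-z_i)\,T^{E'}_{n-k}$ is monic of degree $n$ and vanishes at the $z_i$, so $\|T_n^E\|_E\le(\mathrm{diam}\,E)^k\|T_{n-k}^{E'}\|_{E'}$. A bound for $E'$ thus gives one for $E$; the finitely many $n\le k$ do not matter. So assume that no component is a point.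

Pass to the polynomial hull. The closure of each bounded complementary component of $E$ is connected and meets $E$, so every component of the hull contains a component of $E$. Hence the hull has finitely many components, all nondegenerate. Each component $E_1$ of the hull has connected complement. Otherwise let $V$ be a bounded component of $\mathbb C\setminus E_1$. The complement of the hull is connected, unbounded and disjoint from $E_1$, so it misses $V$, and $V$ lies in the hull. Then $V\cup E_1$ is a connected subset of the hull strictly larger than $E_1$ (connected because $\partial V\subset E_1$), a contradiction.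

So let $E=E_1\cup\dots\cup E_p$ with disjoint nondegenerate continua $E_l$, and with $\mathbb C\setminus E$ and all $\mathbb C\setminus E_l$ connected. The case $p=1$ is Theorem A; let $p\ge2$. **From here on $C,c$ may depend on $E$, but not on $n$**, and we need only consider $n\ge n_0(E)$.

**Step 2: notation.** A subscript $l$ marks the objects of Sections 1–7 for $E_l$: $\psi_l,\zeta_l,d_l,L_l,K_l,A_l$. Fix $\eta\in(0,1]$ such that the compact sets $D_l=E_l\cup\psi_l(\{1<|w|\le1+\eta\})$ are disjoint, and let $\frac2n<\frac\eta2$, so that $L_l\subset D_l$ and $\rho<1+\frac\eta4$. Let $g$ be the Green function of $\widehat{\mathbb C}\setminus E$ with pole $\infty$. All components of $E$ are nondegenerate, so $E$ is regular and $g$, set to $0$ on $E$, is continuous on $\mathbb C$. Let $\Omega_n=\widehat{\mathbb C}\setminus\bigcup L_l$, a domain bounded by $p$ disjoint analytic Jordan curves, let $g_n\le g$ be its Green function with pole $\infty$, and let $\omega_n$ be its harmonic measure at $\infty$, a probability measure on $\bigcup_l\partial L_l$.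

**Step 3: the density of $\omega_n$ is smooth, uniformly in $n$.** On $\partial L_l$ we have $\omega_n=p_{n,l}(\theta)\,d\sigma(\theta)$ with $p_{n,l}=\rho\,\partial_r(g_n\circ\psi_l)|_{|w|=\rho}\ge0$, since $\omega_n$ is $\frac1{2\pi}$ times the normal derivative of $g_n$ times arclength, and this is conformally invariant. The function $g_n\circ\psi_l$ is harmonic on $\rho<|w|<1+\eta$, vanishes on $|w|=\rho$, and lies between $0$ and $\max_{\bigcup D_j}g$. By reflection in $|w|=\rho$ it extends harmonically, with the same bound on its modulus, to $\rho^2/(1+\eta)<|w|<1+\eta$. The circle $|w|=\rho$ has distance at least $\frac{3\eta}4$ from the outer boundary of this annulus, and at least $\frac{\rho(1+\eta-\rho)}{1+\eta}\ge\frac{3\eta}8$ from the inner one. So the derivatives of $g_n\circ\psi_l$ up to order $3$ on $|w|=\rho$ are bounded uniformly in $n$. Hence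
$$p_{n,l}\le C,\qquad|\hat p_{n,l}(k)|\le\frac C{1+k^2}.\tag{11}$$
Likewise $g\circ\psi_l$ is harmonic on $1<|w|<1+\eta$ and tends to $0$ at $|w|=1$. Reflection in $|w|=1$ bounds its gradient on $1<|w|\le1+\frac\eta4$, so
$$g(\zeta_l(\theta))\le C/n.\tag{12}$$

**Step 4: reduction to $\int\log|f|\,d\omega_n$.** Formula (1) holds for the present $E$. Take $\nu,\tau,f,a_n$ as in Section 4. The function $\log|f|+(n+1)g$ is subharmonic in $\widehat{\mathbb C}\setminus E$ including $\infty$, with value $\log|a_n|-(n+1)\log C(E)$ at $\infty$, because $f(z)=a_nz^{-n-1}(1+O(1/z))$ and $g(z)=\log|z|-\log C(E)+o(1)$. The sub-mean value property for $\omega_n$, and $(n+1)g\le C$ on $\partial\Omega_n$ from (12), give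
$$\log\big(|a_n|/C(E)^n\big)\le C+\int\log|f|\,d\omega_n.\tag{13}$$

**Step 5: uniform polynomial approximation near $E$.** To build a kernel on all of $E$ we need polynomials that separate the components. Let $U$ be the interior of $\bigcup D_j$, a neighborhood of $E$. For $u$ bounded and holomorphic on $U$, $u\in H^\infty(U)$, let $d_N(u)=\min_{P\in\mathcal P_N}\max_E|u-P|$. The Bernstein–Walsh theorem (Ransford, *Potential Theory in the Complex Plane*, Thm 6.3.1) states that $\limsup_Nd_N(u)^{1/N}\le\sup_{\mathbb C\setminus U}e^{-g}<1$ for every $u$ holomorphic on $U$. Fix $q<1$ larger than this supremum. The $d_N$ are seminorms with $d_N(u)\le\|u\|_{H^\infty(U)}$, so the sets $\{u:d_N(u)\le jq^N\ \text{for all }N\}$, $j\in\mathbb N$, are closed, convex and symmetric, and they exhaust the Banach space $H^\infty(U)$. By Baire's theorem one of them has interior; being convex and symmetric, it contains a ball about $0$. Hence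
$$d_N(u)\le Cq^N\|u\|_{H^\infty(U)}\qquad\text{for all }N\text{ and }u .$$
We apply this twice.

* To the function equal to $1$ on $D_l$ and $0$ on the other $D_j$: there are polynomials $X_l$ of degree at most $\lfloor n/2\rfloor$ with $|X_l-1|\le Cq^{n/2}$ on $E_l$ and $|X_l|\le Cq^{n/2}$ on $E_j$, $j\ne l$.
* For $a\in D_l$, to the function equal to $0$ on $D_l$ and to $\frac1{a-t}$ on the other $D_j$, bounded uniformly in $a$ as the $D_j$ are disjoint: there are $S_a\in\mathcal P_{n-1}$ with $|S_a|\le Cq^n$ on $E_l$ and $|S_a(t)-\frac1{a-t}|\le Cq^n$ on $E_j$, $j\ne l$.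

**Step 6: the kernel on all of $E$.** We claim that for $a=\zeta_l(\theta)$ and $d=d_l(\theta)$ there is $P_a\in\mathcal P_{n-1}$ with
$$\Big|\frac1{a-t}-P_a(t)\Big|\le C\frac{d^5}{|a-t|^6}\qquad(t\in E).\tag{14}$$
Let $\Gamma=\max_j\max_Eg_{E_j}$, choose $\epsilon\le\frac12$, depending on $E$ only, with $q^{1/2}e^{\epsilon\Gamma}<1$, and let $k_\theta$ be the polynomial of Lemma 2 for $E_l$ and this $\epsilon$. Put $P_a=X_lk_\theta+S_a$. The degree of $X_lk_\theta$ is at most $\frac n2+\frac n2-1$, so $P_a\in\mathcal P_{n-1}$.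

By Lemma 2, $|k_\theta|\le\frac1{|a-t|}+C\frac{d^5}{|a-t|^6}\le C/d$ on $E_l$. The Bernstein–Walsh inequality $|P|\le\|P\|_{E_l}e^{(\deg P)g_{E_l}}$ then gives $|k_\theta|\le\frac Cde^{\epsilon n\Gamma}$ on $E$. So on $E_l$ the error is at most
$$\Big|\frac1{a-t}-k_\theta(t)\Big|+|1-X_l||k_\theta|+|S_a|\le C\frac{d^5}{|a-t|^6}+\frac{Cq^{n/2}}d+Cq^n,$$
and on $E_j$, $j\ne l$, it is at most
$$\Big|\frac1{a-t}-S_a(t)\Big|+|X_l||k_\theta|\le Cq^n+\frac Cd\big(q^{1/2}e^{\epsilon\Gamma}\big)^n .$$
By Lemma 1(e) for $E_l$, $d\ge cn^{-2}$, and $|a-t|\le C$. So $d^5/|a-t|^6\ge cn^{-10}$, while the exponentially small terms are at most $Cn^2r^n$ with some $r<1$. Hence they are at most $C\,d^5/|a-t|^6$, and (14) holds.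

**Step 7: splitting $\log|f|$.** Since $\nu$ annihilates $P_a$, (14) gives $|f(\zeta_l(\theta))|\le C\int\frac{d_l(\theta)^5}{|\zeta_l(\theta)-t|^6}\,d\tau(t)$. For all $t\in E$ we have $|\zeta_l(\theta)-t|\ge c\,d_l(\theta)$: for $t\in E_l$ by definition of $d_l$, and for $t\in E_j$, $j\ne l$, because $|\zeta_l(\theta)-t|\ge c$ and $d_l\le C$. Hence
$$|f(\zeta_l(\theta))|\le\frac C{d_l(\theta)}\,x_l(\theta),\qquad x_l(\theta)=\int K_l(t,\theta)\,d\tau(t),$$
and, as $\omega_n$ is a probability measure,
$$\int\log|f|\,d\omega_n\le C+\sum_l\int\log\frac1{n\,d_l}\,p_{n,l}\,d\sigma+\sum_l\int\log(nx_l)\,p_{n,l}\,d\sigma.\tag{15}$$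

**Step 8: the first sum in (15).** By Lemma 1(a), $\log\frac1{nd_l}\le\log4-\log|\psi_l'(\rho e^{i\theta})|$, so we must bound $\int\log|\psi_l'(\rho e^{i\theta})|\,p_{n,l}\,d\sigma$ from below. Write $\log(\psi_l'(w)/C(E_l))=\sum_{k\ge2}b_kw^{-k}$ in $|w|>1$. The inequality $|a_2|\le2$ for normalized univalent functions, applied to $\psi_l$ on the disc $B(w,|w|-1)$, says $\frac{|w|-1}2|\psi_l''/\psi_l'|\le2$, so $|\psi_l''/\psi_l'|\le4/(|w|-1)$. Cauchy's estimate for $\psi_l''/\psi_l'=-\sum kb_kw^{-k-1}$ on $|w|=1+\frac1k$ gives $|kb_k|\le(1+\frac1k)^{k+1}\cdot4k\le16k$, so $|b_k|\le16$. The series converges uniformly on $|w|=\rho$, so by (11)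
$$\Big|\int\log|\psi_l'(\rho e^{i\theta})|\,p_{n,l}\,d\sigma\Big|\le C+\sum_{k\ge2}|b_k||\hat p_{n,l}(k)|\le C+C\sum_{k\ge2}\frac{16}{1+k^2}\le C .$$
So the first sum is at most $C$.

**Step 9: the second sum in (15).** Write $\log(nx_l)=\log(nx_lA_l^{-1/2})+\log A_l^{1/2}$. Jensen's inequality for the probability measure $\omega_n$, together with $p_{n,l}\le C$ and Fubini, bounds the second sum by
$$\log\Big(C\sum_l\int\Big[n\int A_l^{-1/2}K_l(t,\theta)\,d\sigma(\theta)\Big]d\tau(t)\Big)+\log\Big(C\sum_l\int A_l^{1/2}\,d\sigma\Big).$$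
The second term is at most $C$ by Proposition 5 for $E_l$. For $t\in E_l$ the bracket is at most $C$ by Proposition 5. For $t\in E_j$ with $j\ne l$ we have $|t-\zeta_l(\theta)|\ge c$, so $K_l\le C\,d_l^6\le C\,d_l^2$, and $A_l\ge c$. So the bracket is at most $C\,n\int d_l^2\,d\sigma$. By Lemma 1(d) and univalence,
$$\frac1n\int_0^{2\pi}\Big(\frac{n\,d_l(\theta)}{128}\Big)^2d\theta\le\mathrm{area}\,\psi_l\big(\{1+\tfrac1n\le|w|\le1+\tfrac2n\}\big)\le\mathrm{area}\,D_l\le C,$$
that is, $n\int d_l^2\,d\sigma\le C$. So the bracket is at most $C$ for every $t\in E$, and the second sum is at most $C$.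

**Step 10: end of the proof.** By (15) and Steps 8 and 9, $\int\log|f|\,d\omega_n\le C$. By (13), $|a_n|\le C\,C(E)^n$ for every admissible $\nu$ with $a_n\ne0$ and every $n\ge n_0(E)$, with $C$ depending on $E$ only. By (1), $\|T_n\|_E\le C\,C(E)^n$ for these $n$. The finitely many remaining $n$ only enlarge the constant. $\blacksquare$
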